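# Siegel discs and the multipliers of repelling cycles: pulling back a sector along a Siegel boundary

## A sector whose vertex lies on a Siegel boundary

Let $F$ be a polynomial of degree $d\ge 2$. Write $K$ for its filled Julia set and $J=\partial K$ for its Julia set, and assume $J$ is connected. Put $\Omega=\mathbb C\setminus K$. Then $K$ is connected and full (its complement is connected), and there is a Riemann map $R$ from $\{|w|>1\}$ onto $\Omega$ with $R(\infty)=\infty$. The map $R^{-1}\circ F\circ R$ is a proper self-map of $\{|w|>1\}\cup\{\infty\}$ of degree $d$ whose only preimage of $\infty$ is $\infty$, so it is $w\mapsto \kappa w^d$ with $|\kappa|=1$. After a rotation of $w$,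
$$F(R(w))=R(w^d). \tag{1}$$
Put $G(R(w))=\log|w|$ on $\Omega$ and $G=0$ on $K$. **Assume throughout that $R$ extends continuously to $|w|\ge1$**, and keep the name $R$ for the extension. Then $R(\partial\mathbb D)=\partial\Omega=J$, and (1) holds for $|w|\ge 1$. For $t\in\mathbb R/\mathbb Z$ we write $R(t)=R(e^{2\pi i t})$. The *ray* of angle $t$ is $\{R(re^{2\pi it}):r>1\}$, and it *lands* at $R(t)$. The notation "$\arg w\in\gamma$" means $w=|w|e^{2\pi it}$ with $t\in\gamma\subset\mathbb R/\mathbb Z$.

**Definition (sector).** Suppose the rays of two angles $a\ne b$ land at the same point $z\in J$, and let $\gamma$ be one of the two open arcs of $(\mathbb R/\mathbb Z)\setminus\{a,b\}$. The set $V_0=\{G<1\}$ is the Jordan domain inside the analytic curve $R\{|w|=e\}$. The parts of the two rays in $V_0$, together with $z$, form a crosscut of $V_0$. The *sector* over $\gamma$ with vertex $z$ is the component $Q$ of $V_0\setminus(\text{crosscut})$ that is adjacent to the boundary arc $\{G=1,\ \arg w\in\gamma\}$.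

A crosscut divides a Jordan domain into two Jordan domains, each bounded by the crosscut and one of the two boundary arcs. The set $V_0\cap\Omega$ minus the crosscut consists of two connected pieces, one for each arc of angles, and each piece is adjacent to its own boundary arc. Therefore
$$Q\cap\Omega=R\{\arg w\in\gamma,\ 0<\log|w|<1\},\qquad \partial Q\subset\Omega\cup\{z\}. \tag{2}$$
So a sector is a Jordan domain whose boundary meets $J$ in one point only.

**Example.** Let $F(z)=z^2-2$. Here $K=J=[-2,2]$ and $R(w)=w+1/w$. The rays of angles $\pm\frac14$ are the two halves of the imaginary axis, $R(\pm ir)=\pm i(r-1/r)$, and both land at $0$. The domain $V_0$ is the inside of the ellipse with semi-axes $e+1/e$ and $e-1/e$. The sector over $\gamma=(-\frac14,\frac14)$ is its right half, and it contains the piece $(0,2]$ of $J$. The only critical value, $-2$, is not in $Q$, so $F^{-1}(Q)$ has two components, each mapped conformally onto $Q$. The component $Q_1$ containing $2$ satisfies $Q_1\cap\Omega=R\{\arg w\in(-\frac18,\frac18),\ 0<\log|w|<\frac12\}$. Pulling back divides both the angular width and the Green level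 by $d=2$.

Now let $U$ be a Siegel disc of $F$ with $F(U)=U$, and suppose $Q$ is a sector whose vertex lies on $\partial U$ and which is disjoint from $\partial U$. The set $\partial U$ is invariant, so no preimage of $Q$ meets $\partial U$ either. We shall show that such sectors exist, and that a single well-chosen $Q$ can be pulled back univalently, $n$ times for every $n$, along *every* orbit of rays landing on a dense set of points of $\partial U$. A bounded number of further pullbacks returns the copy to the inside of $Q$. A univalent map of $Q$ compactly into itself has an attracting fixed point, which is a repelling periodic point of $F$. In this way lower bounds on multipliers become upper bounds on $|R'|$ near $\partial U$, and these bound the diameter of $\partial U$.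

## Multipliers, Siegel discs, and the two theorems

Let $f$ be a polynomial of degree $\ge2$. A point $p\in\mathbb C$ of exact period $n$ is *repelling* if its multiplier $(f^n)'(p)$ has modulus $>1$. A *Siegel disc* of $f$ is a periodic Fatou component $U$, of some period $m$, on which $f^m$ is holomorphically conjugate to an irrational rotation of the unit disc. For example, if $f(z)=e^{2\pi i\alpha}z+z^2$ with $\alpha$ Diophantine, then by Siegel's theorem $f$ is linearizable at $0$, and the Fatou component of $0$ is a Siegel disc of period $1$.

The condition we study is that, for some constants $C>0$ and $\xi>0$,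
$$|(f^n)'(p)|\ge C\,n^{3+\xi}\quad\text{for every } n\ge1 \text{ and every repelling periodic point } p \text{ of period } n. \tag{*}$$
The problem comes from "An Improvement Of J. Rivera-Letelier Result On Weak Hyperbolicity On Periodic Orbits For Polynomials". It takes as known that, if $J(f)$ is connected and $(*)$ holds, the Riemann map $R$ extends continuously to the boundary, so $J(f)$ is locally connected. Also, $(*)$ excludes parabolic periodic points, and local connectedness excludes Cremer periodic points. About the remaining case the problem quotes: "We do not know whether Siegel discs can exist." Can a polynomial with connected Julia set satisfying $(*)$ have a Siegel disc? The answer is no.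

For a polynomial $g$ and $N\ge1$ put
$$\chi_N(g)=\inf\{|(g^N)'(p)|:\ g^N(p)=p,\ p\ \text{repelling}\},\qquad\inf\emptyset=+\infty,\quad 1/\infty=0 .$$

**Theorem 1.** If $\deg f\ge2$, $J(f)$ is connected and $(*)$ holds for some $C,\xi>0$, then $f$ has no Siegel disc.

**Theorem 2.** Let $f$ be a polynomial of degree $\ge 2$ with $J(f)$ connected and locally connected, having a Siegel disc $U$ of period $m_0$. Then there is $c>0$ such that for all $n\ge1$
$$\sum_{m\ge n}\frac1{\chi_{m_0m}(f)}\ \ge\ \frac cn. \tag{3}$$
Consequently there are $A>0$ and repelling periodic points $p$ of arbitrarily large exact period $n$ with $|(f^n)'(p)|\le An^2$. In particular, if $J(f)$ is connected and locally connected and $|(f^n)'(p)|\ge n^2\omega(n)$ for all repelling $p$ of exact period $n$, where $\omega(n)\to\infty$, then $f$ has no Siegel disc. Moreover, for every neighborhood $\mathcal N$ of $\bigcup_{r<m_0}f^r(\partial U)$ there is $q$ such that (3) remains true (with some $c>0$) if, in the definition of $\chi_N$, only those $p$ are used for which at most $q$ of the points $p,f(p),\dots,f^{N-1}(p)$ lie outside $\mathcal N$.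

**Two cases by hand.** For $f(z)=z^2$ the repelling points of period $n$ lie on the unit circle and have multipliers of modulus $2^n$. So $\chi_N=2^N$ and $(*)$ holds. The bounded Fatou component is the unit disc, the basin of the superattracting point $0$, and there is no Siegel disc.

For $f(z)=z^2-2$, let $p=R(w)$ with $|w|=1$ and $f^n(p)=p$. Then $w^{2^n}=w^{\pm1}$. Since $wR'(w)=w-1/w$, differentiating $f^n(R(w))=R(w^{2^n})$ gives
$$(f^n)'(p)\,(w-w^{-1})=2^n\bigl(w^{2^n}-w^{-2^n}\bigr)=\pm2^n(w-w^{-1}).$$
So $|(f^n)'(p)|=2^n$ if $w\ne\pm1$. The point $R(-1)=-2$ is not periodic, and $R(1)=2$ is fixed with multiplier $4$. Again $(*)$ holds, and there is no bounded Fatou component at all.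

**Counting all angles is not enough.** Suppose we had the bound that the proof will give near $\partial U$, namely $|R'(w)|\le C d^n n^{-3-\xi}$ when $\log|w|\approx d^{-n}$. Integrating it along rays, an arc of angles of length $d^{-n}$ has an $R$-image of diameter $O\bigl(\sum_{m\ge n}m^{-3-\xi}\bigr)=O(n^{-2-\xi})$. The obvious way to use this is to cover $\mathbb R/\mathbb Z$ by $d^n$ such arcs and add up. The total is $d^nn^{-2-\xi}\to\infty$, which says nothing about $\operatorname{diam}\partial U$. What fails is the count. We only need the angles landing on $\partial U$, and the rotation will show that they are covered by $O(n)$ arcs of length $d^{-n}$. Since $n\cdot n^{-2-\xi}\to0$, this suffices.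

**Facts used.**

- *Carathéodory.* A Riemann map of a simply connected domain extends continuously to the boundary if and only if the boundary is locally connected.
- *Torhorst.* If a continuum in the sphere is locally connected, so is the boundary of each component of its complement.
- *F. and M. Riesz.* A nonconstant bounded holomorphic function on $\mathbb D$ that extends continuously to an open boundary arc is not constant on that arc.
- *Jordan curves.* Every point of a Jordan curve in the sphere is in the boundary of both complementary components. If the curve is oriented, one component lies to the left of every smooth subarc and the other to the right (the winding number jumps by $1$ from right to left).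
- *Koebe.* If $g$ is univalent on $B(z_0,r)$, then $|g'(z)|\le12|g'(z_0)|$ for $|z-z_0|\le r/2$. If $Q\ne\mathbb C$ is simply connected and $L\subset Q$ is compact, there is $C(Q,L)$ with $|g'(z)|\le C(Q,L)|g'(z')|$ for all univalent $g$ on $Q$ and $z,z'\in L$. (Apply the disc version to $g\circ\psi$, where $\psi:\mathbb D\to Q$ is a Riemann map.)
- *Coverings.* A proper holomorphic map without critical points from a domain onto a simply connected domain is conformal.
- *Boundaries.* The boundary of a bounded simply connected plane domain is a connected set with more than one point, so it has no isolated points.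

**Standing notation.** From here to inequality (9), $f$ has connected Julia set, $R$ extends continuously, and $U$ is a Siegel disc of $f$ of period $m_0$. We put $F=f^{m_0}$ and $d=\deg F$. Then $J(F)=J(f)=J$, $K(F)=K(f)=K$, $F(U)=U$ and $\chi_N(F)=\chi_{m_0N}(f)$. We write $\chi_N=\chi_N(F)$. Let $\mathrm{Crit}$ be the finite set of critical points of $F$ in $\mathbb C$. Put
$$\varpi_n=\sup_t\,\sup\{|R(w)-R(t)|:\ \arg w\in[t-d^{-n},t+d^{-n}],\ 0\le\log|w|\le d^{-n}\}.$$
This is nonincreasing in $n$, and $\varpi_n\to0$ by uniform continuity of $R$ on $1\le|w|\le e$.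

## The boundary of the Siegel disc is a Jordan curve

Let $\varphi:\mathbb D\to U$ be the linearizing map, $F(\varphi(\zeta))=\varphi(e^{2\pi i\alpha}\zeta)$ with $\alpha\notin\mathbb Q$. This section lets us use the circle $\mathbb R/\mathbb Z$ as a coordinate on $\partial U$.

**Lemma 1.** $\varphi$ extends to a homeomorphism of $\overline{\mathbb D}$ onto $\overline U$.

*Proof.* As a continuous image of the circle, $J=R(\partial\mathbb D)$ is locally connected. The disc $U$ is a component of the complement of $J$, so $\partial U$ is locally connected by Torhorst, and $\varphi$ extends continuously by Carathéodory. We must show the extension is injective. Points of $\partial\mathbb D$ go to $\partial U$, so only $\varphi(\zeta_1)=\varphi(\zeta_2)=z$ with $\zeta_1\neq\zeta_2\in\partial\mathbb D$ has to be excluded.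

In that case the images of the two radii form a Jordan curve $\Gamma\subset U\cup\{z\}\subset K$. The set $\Omega$ is connected, unbounded and disjoint from $\Gamma$, so it lies outside $\Gamma$. Hence the inside of $\Gamma$ is an open subset of $K$, and it contains no point of $J=\partial K$. The two radii cut $\mathbb D$ into two open sectors, whose images are connected and disjoint from $\Gamma$. Take a point of $\Gamma\cap U$ other than $\varphi(0)$. Near it the complement of $\Gamma$ consists of points of these two images, and it meets the inside of $\Gamma$. So the image of one of the sectors lies inside $\Gamma$. The boundary arc of $\partial\mathbb D$ of this sector is mapped into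
$$J\cap(\Gamma\cup\text{inside})=\{z\}.$$
So $\varphi$ is constant on an arc, contradicting F. and M. Riesz. A continuous injection of the compact set $\overline{\mathbb D}$ is a homeomorphism onto its image, which is $\overline U$. $\square$

Write $\phi(x)=\varphi(e^{2\pi ix})$ for $x\in\mathbb R/\mathbb Z$. Then $\phi$ is a homeomorphism onto $\partial U$, and by continuity
$$F(\phi(x))=\phi(x+\alpha),\qquad F(\partial U)=\partial U. \tag{4}$$

**Why not pull back a disc centered on $\partial U$?** This is the other natural first attempt. Take a disc $W$ centered at $\phi(x)$, and let $W_n$ be the component of $F^{-n}(W)$ containing $\phi(x-n\alpha)$. Choose a nondegenerate closed arc $I$, containing $x$ in its interior, with $\phi(I)\subset W$. The connected set $\phi(I-n\alpha)$ lies in $F^{-n}(W)$ and contains $\phi(x-n\alpha)$, so it lies in $W_n$. Hence $\operatorname{diam}W_n\ge\min_s\operatorname{diam}\phi(I-s)>0$, the minimum of a positive continuous function on a circle. So the pullbacks do not shrink, and we cannot force them into a small set. Moreover, if some critical point is $\phi(x_c)\in\partial U$,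 then $x_c\in I-n\alpha$ for some $n\ge1$, and $F^n$ is not univalent on $W_n$. Both failures have the same cause: $W$ contains points of $\partial U$. A sector with vertex on $\partial U$ that is disjoint from $\partial U$ avoids both. To find such sectors we need points of $\partial U$ at which two rays land.

## The angle function of $\partial U$ and its jumps

For $x\in\mathbb R/\mathbb Z$ let $T_x=\{t:R(t)=\phi(x)\}$. It is nonempty because $R(\partial\mathbb D)=J$. Let $\Lambda=\bigcup_xT_x$.

**Step 1: most boundary points have one ray.** We want an "angle of $\phi(x)$" that is well defined off a countable set.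

**Lemma 2.** $\#T_x=1$ for all but countably many $x$.

*Proof.* For each $x$ with $\#T_x\ge2$ choose $\theta_1\ne\theta_2$ in $T_x$. The two rays, $\phi(x)$ and $\infty$ form a Jordan curve $\sigma$ in the sphere. The two pieces of $\Omega\setminus\sigma$, one for each component of $(\mathbb R/\mathbb Z)\setminus\{\theta_1,\theta_2\}$, lie in different components of $\hat{\mathbb C}\setminus\sigma$, because points of the rays are in the boundary of both components. The set $\overline U\setminus\{\phi(x)\}$ is connected and disjoint from $\sigma$, so it lies in one component. A ray with angle in $\Lambda\setminus T_x$, together with its landing point in $\overline U\setminus\{\phi(x)\}$, is connected and disjoint from $\sigma$, so it lies in that same component. Hence $\Lambda\setminus T_x$ lies in one component of $(\mathbb R/\mathbb Z)\setminus\{\theta_1,\theta_2\}$. Let $I_x$ be the other component, an open arc. Then $\overline{I_x}\cap(\Lambda\setminus T_x)=\emptyset$.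

Let $x\ne x'$ both have at least two rays. The endpoints of $I_{x'}$ are in $T_{x'}\subset\Lambda\setminus T_x$, so they are not in $\overline{I_x}$, and vice versa. If $I_x\cap I_{x'}\ne\emptyset$, then $I_x$, being connected and missing $\partial I_{x'}$, lies in $I_{x'}$. Then the endpoints of $I_x$ lie in $\overline{I_{x'}}$, a contradiction. So the arcs $I_x$ are disjoint and open, hence countably many. $\square$

Let $X=\{x:\ \#T_{x+j\alpha}=1\ \text{for all }j\in\mathbb Z\}$. It is co-countable, hence dense, and $X+\alpha=X$. For $x\in X$ write $T_x=\{\theta_x\}$, and let $\Lambda_0=\{\theta_x:x\in X\}$. Since $R(d\theta_x)=F(R(\theta_x))=F(\phi(x))=\phi(x+\alpha)$,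
$$d\,\theta_x=\theta_{x+\alpha}\bmod 1,\qquad d\Lambda_0\subset\Lambda_0 .$$

**Step 2: the angle is monotone in $x$.** This turns $x\mapsto\theta_x$ into a real monotone function.

**Lemma 3.** The map $x\mapsto\theta_x$ is injective on $X$ and preserves cyclic order.

*Proof.* It is injective because $R(\theta_x)=\phi(x)$ and $\phi$ is injective. Let $x_1,x_2,x_3\in X$ be distinct, $\theta_i=\theta_{x_i}$, and let $\ell_i$ be the ray of angle $\theta_i$. Let $(a,b)$ denote the positively oriented open arc from $a$ to $b$. We show that $\theta_3\in(\theta_1,\theta_2)$ if and only if $x_3\in(x_1,x_2)$.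

Let $\tau$ be the Jordan curve in the sphere that goes from $\varphi(0)$ along the image of the radius to $\phi(x_1)$, then along $\ell_1$ to $\infty$, then back along $\ell_2$ to $\phi(x_2)$, and back to $\varphi(0)$ along the image of the radius. The connected sets
$$R\{\arg w\in(\theta_1,\theta_2),\,|w|>1\}\quad\text{and}\quad\varphi\{re^{2\pi iu}:0<r<1,\ u\in(x_1,x_2)\}$$
are disjoint from $\tau$. They lie immediately to the left of $\ell_1$, respectively of the image of the first radius, both traversed outward, since $R$ and $\varphi$ preserve orientation. So both lie in the component of $\hat{\mathbb C}\setminus\tau$ to the left of $\tau$. In the same way the sets with $(\theta_2,\theta_1)$ and $(x_2,x_1)$ lie in the component to the right. Finally $\ell_3$, $\phi(x_3)$ and the image of the open radius ending at $\phi(x_3)$ form a connected set disjoint from $\tau$, so it lies in one of the two components. Hence $\theta_3\in(\theta_1,\theta_2)$ if and only if $x_3\in(x_1,x_2)$. $\square$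

Let $\tilde X\subset\mathbb R$ be the preimage of $X$, and let $\alpha$ also denote a fixed real representative. Fix $x_0\in\tilde X$ and a lift $\Theta(x_0)$ of $\theta_{x_0}$. For $x\in\tilde X\cap(x_0,x_0+1)$ let $\Theta(x)$ be the lift of $\theta_x$ in $(\Theta(x_0),\Theta(x_0)+1)$, and extend by $\Theta(x+1)=\Theta(x)+1$. By Lemma 3, $\Theta:\tilde X\to\mathbb R$ is strictly increasing. As $\tilde X$ is dense, the one-sided limits $\Theta(x\pm)$ exist for every $x\in\mathbb R$. Define the *gap*
$$\delta(x)=\Theta(x+)-\Theta(x-)\ge0 .$$
We have $\delta(x)<1$: choose $u<v$ in $\tilde X\cap(x,x+1)$; then $\Theta(x+)\le\Theta(u)<\Theta(v)\le\Theta((x+1)-)=\Theta(x-)+1$.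

By continuity of $R$ and $\phi$, $R(\Theta(x\pm))=\phi(x)$, so $\Theta(x\pm)\bmod1\in T_x$. If $\delta(x)>0$, then, since $\delta(x)<1$, these are two distinct angles and $x\notin X$. So at points of $\tilde X$ the gap is $0$ and $\Theta(x-)=\Theta(x)=\Theta(x+)$.

**Step 3: an integer-valued function with finitely many jumps.** The relation $d\theta_x=\theta_{x+\alpha}$ holds only mod $1$. The next lemma shows that the integer ambiguity changes at only finitely many points.

**Lemma 4.** Put $D(x)=d\,\Theta(x)-\Theta(x+\alpha)$ for $x\in\tilde X$, and
$$k(x)=d\,\delta(x)-\delta(x+\alpha)\qquad(x\in\mathbb R). \tag{5}$$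
Then $D$ and $k$ are integer valued, $k\ge0$, and $D(x+1)=D(x)+d-1$. For $x'<x''$ in $\tilde X$, $D(x'')-D(x')=\sum_{x'<x<x''}k(x)$. The set of *jump points*, where $k(x)\ge1$, has at least one and at most $d-1$ elements mod $1$, none of them in $X$.

*Proof.* $D(x)\in\mathbb Z$ because $d\theta_x=\theta_{x+\alpha}$ mod $1$, and $D(x+1)-D(x)=d-1$ is clear. At every $x\in\mathbb R$, $D$ has the one-sided limits $D(x\pm)=d\,\Theta(x\pm)-\Theta((x+\alpha)\pm)$. Being integer valued, $D$ is constant on $\tilde X\cap(x-\eta,x)$ and on $\tilde X\cap(x,x+\eta)$ for some $\eta>0$. The difference $D(x+)-D(x-)=k(x)$ is an integer, and $k(x)\ge-\delta(x+\alpha)>-1$. So $k(x)\ge0$. If $x\in\tilde X$, then $\delta(x)=\delta(x+\alpha)=0$, so $k(x)=0$ and $D(x-)=D(x)=D(x+)$.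

Thus each $x$ has a neighborhood in which only $x$ can be a jump point, and $D$ is constant on the part of $\tilde X$ in that neighborhood if $k(x)=0$. Covering compact intervals by finitely many such neighborhoods, we see that jump points are locally finite, that $D$ is constant on the points of $\tilde X$ in any interval without jump points, and that $D$ increases by $k(x)$ across $x$. This is the formula for $D(x'')-D(x')$. With $x''=x'+1$ it gives $\sum_{x\bmod1}k(x)=d-1\ge1$, and the count of jump points follows. $\square$

**Step 4: covering $\partial U$ by $O(n)$ pieces of small angle.** This is the count that replaces $d^n$. Let $X_n\subset\mathbb R/\mathbb Z$ be the set of $x$ such that $x+j\alpha$ is a jump point for some $0\le j<n$. Then $1\le\#X_n\le(d-1)n$.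

**Lemma 5.** Let $E$ be a component of $(\mathbb R/\mathbb Z)\setminus X_n$, and let $x<x'$ in $\tilde X$ lie in the same lift of $E$. Then
$$0<\Theta(x')-\Theta(x)\le d^{-n}. \tag{6}$$

*Proof.* The lift is an open interval of length $\le1$, so $x'-x<1$. For $0\le j<n$ there is no jump point in $[x+j\alpha,x'+j\alpha]$, so $D(x'+j\alpha)=D(x+j\alpha)$ by Lemma 4. This means
$$d\bigl(\Theta(x'+j\alpha)-\Theta(x+j\alpha)\bigr)=\Theta(x'+(j+1)\alpha)-\Theta(x+(j+1)\alpha).$$
Multiplying these relations together,
$$d^n(\Theta(x')-\Theta(x))=\Theta(x'+n\alpha)-\Theta(x+n\alpha)\le1,$$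
because $x'-x<1$. The left inequality in (6) is strict monotonicity. $\square$

**Example: $d=2$.** Then there is exactly one jump point $x_*$ mod $1$, and $k(x_*)=1$. Iterating $\delta(x)=\frac12k(x)+\frac12\delta(x+\alpha)$ and using $\delta<1$ gives $\delta(x)=\sum_{j\ge0}2^{-j-1}k(x+j\alpha)$. So the gaps are $\delta(x_*-j\alpha)=2^{-j-1}$, $j=0,1,2,\dots$, and $\delta=0$ elsewhere. Their sum is $1$, so $\Theta$ increases only by jumps. Lemma 5 can be checked directly. Here $X_n=\{x_*,x_*-\alpha,\dots,x_*-(n-1)\alpha\}$. If $x<x'$ lie in the same lift of a component of the complement, then over $[x,x+1)$ the function $\Theta$ gains $1$ in total. The gaps $\frac12,\dots,2^{-n}$ occur outside $[x,x']$, which leaves $\Theta(x')-\Theta(x)\le1-(1-2^{-n})=2^{-n}$. For $n=10$ this is $10$ pieces, where a cover of all angles needs $1024$.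

## Infinitely many disjoint sectors

The gaps of $\Theta$ are exactly what we need: they give pairs of rays with a common landing point on $\partial U$ and no ray of $\Lambda_0$ between them. We want infinitely many disjoint sectors, so that one of them avoids any prescribed finite set.

**Lemma 6.** The set $Y=\{y\in\mathbb R/\mathbb Z:\delta(y)>0\}$ is infinite. For $y\in Y$ let $\gamma_y=(\Theta(y-),\Theta(y+))$ mod $1$, an open arc of length $\delta(y)\in(0,1)$. The rays at its two distinct ends land at $\phi(y)$. Let $Q_y$ be the sector over $\gamma_y$ with vertex $\phi(y)$. Then $\theta\notin\gamma_y$ for $\theta\in\Lambda_0$, $Q_y\cap\partial U=\emptyset$, and the $Q_y$, $y\in Y$, are pairwise disjoint.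

*Proof.* *$Y$ is infinite.* Let $x_*$ be a jump point. By (5), $d\,\delta(x_*)=k(x_*)+\delta(x_*+\alpha)\ge1$. Since $k\ge0$, (5) also gives $\delta(x)\ge\delta(x+\alpha)/d$ for all $x$, so $\delta(x_*-j\alpha)\ge d^{-j}\delta(x_*)>0$ for $j\ge0$. These points are distinct because $\alpha$ is irrational.

*The arcs.* We saw that $R(\Theta(y\pm))=\phi(y)$. By monotonicity of $\Theta$, the open arcs $\gamma_y$ are pairwise disjoint, so no endpoint of one lies in another, and no $\theta_x$ with $x\in X$ lies in any $\gamma_y$.

*$Q_y\cap\partial U=\emptyset$.* For $x\in X$, $\phi(x)=R(\theta_x)$ is a limit of points of $V_0\cap\Omega$ on the ray of angle $\theta_x\notin\gamma_y$. By (2) these points are not in the open set $Q_y$, so $\phi(x)\notin Q_y$. Since $\phi(X)$ is dense in $\partial U$ and $Q_y$ is open, $Q_y\cap\partial U=\emptyset$.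

*Disjointness.* Let $y\ne y'$. The boundary of $Q_y$ consists of $\phi(y)\in\partial U$, of points of the rays at the ends of $\gamma_y$, and of points with $G=1$. None of these is in $Q_{y'}$, by the previous paragraph, by (2), and because $Q_{y'}\subset V_0$. So if $Q_{y'}$ met $Q_y$, the connected set $Q_{y'}$ would lie in $Q_y$. This contradicts (2), because $Q_y\cap\Omega$ and $Q_{y'}\cap\Omega$ are nonempty and disjoint. $\square$

## One sector pulled back along every ray of $\Lambda_0$

**Step 5: choice of the sector.** The pullbacks must avoid critical values. For late times this will come from smallness, and for early times from the choice of $y$. Let $\varepsilon>0$ be smaller than the distance from $\partial U$ to every critical value of $F$ in $\mathbb C$ not on $\partial U$. Choose $s_0\geq 1$ with $\varpi_n<\varepsilon$ for $n\ge s_0$. The set $\bigcup_{s=1}^{s_0}F^s(\mathrm{Crit})$ is finite and the $Q_y$ are infinitely many and disjoint. So we can fix $y\in Y$ such that $Q:=Q_y$ satisfies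
$$Q\cap F^s(\mathrm{Crit})=\emptyset\quad(1\le s\le s_0),\qquad Q\cap\partial U=\emptyset. \tag{7}$$
Put $\gamma=\gamma_y$.

**Step 6: bookkeeping of angles.** Let $\theta\in\Lambda_0$. Since $\theta\notin\gamma$, there is an open interval $\beta_0(\theta)\subset(-1,1)$ of length $|\gamma|$ with $\theta+\beta_0(\theta)=\gamma$ mod $1$; fix one for each $\theta$. Put
$$\beta_n(\theta)=d^{-n}\beta_0(d^n\theta)\subset(-d^{-n},d^{-n}),\qquad\gamma_n(\theta)=\theta+\beta_n(\theta)\bmod1,$$
which makes sense because $d\Lambda_0\subset\Lambda_0$. Since $d\beta_n(\theta)=\beta_{n-1}(d\theta)$ has length $<1$, the map $t\mapsto dt$ sends $\gamma_n(\theta)$ bijectively onto $\gamma_{n-1}(d\theta)$. The arc $\gamma_n(\theta)$ is near $\theta$ but need not contain it.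

**Lemma 7.** For all $\theta\in\Lambda_0$ and $n\ge0$ there is a component $Q_n(\theta)$ of $F^{-n}(Q)$ such that

1. $F^n:Q_n(\theta)\to Q$ is conformal, and $F(Q_n(\theta))=Q_{n-1}(d\theta)$ for $n\ge1$;
2. $Q_n(\theta)\cap\Omega=R\{\arg w\in\gamma_n(\theta),\ 0<\log|w|<d^{-n}\}$;
3. $Q_n(\theta)\subset\overline B(R(\theta),\varpi_n)$ and $Q_n(\theta)\cap\partial U=\emptyset$.

*Proof.* **Parts 1 and 2 imply part 3.** Write $Q_n=Q_n(\theta)$ and $E_n=R\{\arg w\in\overline{\gamma_n(\theta)},\ 0\le\log|w|\le d^{-n}\}$, a compact set. Let $z\in\partial Q_n$. As $Q_n$ is a component of $F^{-n}(Q)$, $F^n(z)\in\partial Q\subset\Omega\cup\{\phi(y)\}$. If $F^n(z)\in\Omega$, then $z$ is in the open set $\Omega$, so $z$ is a limit of points of $Q_n\cap\Omega$, and $z\in E_n$ by part 2. The remaining boundary points satisfy $F^n(z)=\phi(y)$, so there are finitely many of them. The domain $Q_n$ is bounded and, by part 1, simply connected, so $\partial Q_n$ has no isolated points. The finitely many exceptional points are therefore limits of the others, and they also lie in $E_n$. Thus $\partial Q_n\subset E_n\subset\overline B(R(\theta),\varpi_n)$.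 If $Q_n$ had a point outside this closed disc, it would contain the whole connected unbounded complement of the disc, which is impossible for a bounded set. So $Q_n\subset\overline B(R(\theta),\varpi_n)$. Finally, $F^n(\partial U)=\partial U$ is disjoint from $Q$, so $Q_n\cap\partial U=\emptyset$.

**Parts 1 and 2, by induction.** For $n=0$ put $Q_0(\theta)=Q$; part 2 is (2). Let $n\ge1$ and $Q'=Q_{n-1}(d\theta)$, for which all three parts hold. The set $S=R\{\arg w\in\gamma_n(\theta),\ 0<\log|w|<d^{-n}\}$ is connected. By (1) and Step 6, $F$ maps it bijectively onto $Q'\cap\Omega$. Let $Q_n(\theta)$ be the component of $F^{-1}(Q')$ containing $S$. Since $Q'$ is a component of $F^{-(n-1)}(Q)$, $Q_n(\theta)$ is a component of $F^{-n}(Q)$.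

*$Q'$ contains no critical value of $F$.* Let $v=F(\hat c)$ with $\hat c\in\mathrm{Crit}$, and suppose $v\in Q'$. If $n-1<s_0$, then $F^{n-1}(v)=F^n(\hat c)\in Q$ with $1\le n\le s_0$, contradicting (7). If $n-1\ge s_0$, then by part 3 for $Q'$, $v$ is within $\varpi_{n-1}<\varepsilon$ of $R(d\theta)\in\partial U$. So $v\in\partial U$ by the choice of $\varepsilon$, but $Q'\cap\partial U=\emptyset$.

So the proper map $F:Q_n(\theta)\to Q'$ has no critical points, and as $Q'$ is simply connected it is conformal. This gives part 1. By complete invariance of $\Omega$, $Q_n(\theta)\cap\Omega$ is the preimage of $Q'\cap\Omega$ under this bijection. The subset $S$ already maps onto $Q'\cap\Omega$, so $Q_n(\theta)\cap\Omega=S$. $\square$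

## The return to $Q$ and the size of $R'$

**Step 7: the sector contains a piece of $J$ with room around it.** Fix $a\in U$. The function $1/(R(1/\zeta)-a)$ is bounded, holomorphic and nonconstant on $\mathbb D$. So, by F. and M. Riesz, $R$ is not constant on $\gamma$, and there is a nondegenerate closed arc $\gamma^*\subset\gamma$ with $\phi(y)\notin R(\gamma^*)$. Points $R(t)$ with $t\in\gamma$ are limits of points $R(re^{2\pi it})\in Q$, so $R(\gamma^*)\subset\overline Q\cap J$. Since $\partial Q\cap J=\{\phi(y)\}$, we get $R(\gamma^*)\subset Q$. Let $0<\rho<\operatorname{dist}(R(\gamma^*),\partial Q)$, and let $\mathcal X\subset Q$ be the closed $\rho$-neighborhood of $R(\gamma^*)$, a compact set.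

Fix $k$ with $d^{-k}<|\gamma^*|$; as $|\gamma^*|<1$, $k\ge1$. (This integer is not the function of (5), which is no longer used.) Put $P_k=\bigcup_{s=1}^kF^s(\mathrm{Crit})$, which contains all critical values of $F^k$, and let $\varepsilon_k>0$ be smaller than the distance from $\partial U$ to each point of the finite set $P_k\setminus\partial U$. Choose $n_1\ge1$ with $\varpi_n<\min(\rho,\varepsilon_k)$ for $n\ge n_1$. None of $Q,\gamma^*,\rho,k,n_1$ depends on $\theta$. Below, $C$ denotes constants independent of $n$ and $\theta$, possibly different at each occurrence.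

**Lemma 8.** For $\theta\in\Lambda_0$ and $n\ge n_1$ let $S_n(\theta)=\{w:\arg w\in[\theta-d^{-n},\theta+d^{-n}],\ d^{-n-1}\le\log|w|\le d^{-n}\}$. Then
$$|R'(w)|\le C\,\frac{d^n}{\chi_{n+k}}\qquad(w\in S_n(\theta)). \tag{8}$$

*Proof.* Put $N=n+k$.

**Step 8: $k$ more pullbacks return to $Q$.** The solutions $t$ of $d^kt=\theta$ are spaced by $d^{-k}<|\gamma^*|$, so there is $t_1\in\gamma^*$ with $d^kt_1=\theta$ mod $1$. By (1) and Lemma 7(2), $F^k$ maps
$$S''=R\{\arg w\in t_1+d^{-k}\beta_n(\theta),\ 0<\log|w|<d^{-N}\}$$
bijectively onto $Q_n(\theta)\cap\Omega$. Let $Q''$ be the component of $F^{-k}(Q_n(\theta))$ containing $S''$. A point of $P_k$ in $Q_n(\theta)$ would be within $\varpi_n<\varepsilon_k$ of $R(\theta)\in\partial U$, hence on $\partial U$, contradicting Lemma 7(3). So $Q_n(\theta)$ contains no critical value of $F^k$, and $F^k:Q''\to Q_n(\theta)$ is conformal. As in Lemma 7, injectivity gives $Q''\cap\Omega=S''$.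

Now $Q''$ is a component of $F^{-N}(Q)$, bounded and simply connected. Every $z\in\partial Q''$ has $F^N(z)\in\Omega\cup\{\phi(y)\}$. If $F^N(z)\in\Omega$, then $z$ is a limit of points of $S''$. The finitely many other boundary points are not isolated in $\partial Q''$, so they are limits of the former. Since $d^{-k}\beta_n(\theta)\subset(-d^{-N},d^{-N})$, it follows that $\partial Q''\subset\overline B(R(t_1),\varpi_N)$, and hence $Q''\subset\overline B(R(t_1),\varpi_N)$. As $\varpi_N\le\varpi_n<\rho$ and $t_1\in\gamma^*$, we get $Q''\subset\mathcal X$. Hence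
$$H:=(F^N|_{Q''})^{-1}:\ Q\to Q''\subset\mathcal X\subset Q$$
is univalent, with image in a compact subset of $Q$.

**Step 9: a repelling periodic point.** Transport $H$ to $\mathbb D$ by a Riemann map of $Q$. It becomes a self-map with image in some $\{|\zeta|\le r\}$, $r<1$. Brouwer's theorem on this closed disc gives a fixed point. The Schwarz–Pick lemma gives derivative of modulus $<1$ there, as the map is not onto $\mathbb D$. So there is $p\in Q''\subset\mathcal X$ with $H(p)=p$ and $0<|H'(p)|<1$. Thus $F^N(p)=p$ and $(F^N)'(p)=1/H'(p)$, so $p$ is repelling and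
$$|H'(p)|\le\frac1{\chi_N}.$$

**Step 10: from $p$ to one point of the ray picture.** Fix $t^*\in\gamma^*$ and put $w_0=e^{1/2+2\pi it^*}$, $a_0=R(w_0)\in Q$. These do not depend on $n,\theta$. Koebe's theorem on $Q$ with the compact set $\mathcal X\cup\{a_0\}$ gives $|H'(a_0)|\le C|H'(p)|\le C/\chi_N$. Let $h=F^k\circ H$, which is the inverse of $F^n:Q_n(\theta)\to Q$. Since $H(a_0)\in\mathcal X$ and $(F^k)'$ is bounded on $\mathcal X$, $|h'(a_0)|\le C/\chi_N$. By Lemma 7(2), $h(a_0)=R(w_2)$ with $\arg w_2\in\gamma_n(\theta)\subset(\theta-d^{-n},\theta+d^{-n})$. From $R(w_2^{d^n})=F^n(h(a_0))=a_0=R(w_0)$ we get $w_2^{d^n}=w_0$, so $\log|w_2|=\frac12d^{-n}\ge d^{-n-1}$. Thus $w_2\in S_n(\theta)$. Differentiating $F^n(R(w))=R(w^{d^n})$ at $w_2$ and using $(F^n)'(R(w_2))=1/h'(a_0)$,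
$$|R'(w_2)|=d^n|w_2|^{d^n-1}\,|R'(w_0)|\,|h'(a_0)|\le C\,\frac{d^n}{\chi_{n+k}},$$
since $|w_2|^{d^n-1}\le|w_0|=e^{1/2}$.

**Step 11: from $w_2$ to all of $S_n(\theta)$.** Any $w\in S_n(\theta)$ can be joined to $w_2$ inside $S_n(\theta)$ by a radial segment and a circular arc, of total length $\le(1+4\pi)e\,d^{-n}$. On $S_n(\theta)$ we have $|w|-1\ge\log|w|\ge d^{-n-1}$, so $R$ is univalent on $B(w',d^{-n-1})$ for each $w'\in S_n(\theta)$. Moving along the curve in steps of length $\le\frac12d^{-n-1}$, each step multiplies $|R'|$ by at most $12$. The number of steps is at most $2d(1+4\pi)e+1$, a bound independent of $n$ and $\theta$. This gives (8). $\square$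

## The diameter of $\partial U$

**Step 12: nearby angles have nearby landing points.** Let $n\ge n_1$ and let $\theta,\theta'\in\Lambda_0$ have distance $\le d^{-n}$. For $m\ge n$, the part of the ray of angle $\theta$ at levels $d^{-m-1}\le\log|w|\le d^{-m}$ is the image of a segment in $S_m(\theta)$ of length $\le e\,d^{-m}$. By (8) its image has length $\le C/\chi_{m+k}$. Summing over $m\ge n$, and using that the ray lands at $R(\theta)$, the distance from $R(\theta)$ to $R(e^{d^{-n}+2\pi i\theta})$ is at most $C\sum_{m\ge n}1/\chi_{m+k}$; the same holds for $\theta'$. The arc of $\{\log|w|=d^{-n}\}$ between the angles $\theta$ and $\theta'$ lies in $S_n(\theta)$ and has length $\le2\pi e\,d^{-n}$, so its image has length $\le C/\chi_{n+k}$. Hence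
$$|R(\theta)-R(\theta')|\le C\sum_{m\ge n}\frac1{\chi_{m+k}}.$$
(If the sum diverges, there is nothing to prove.)

**Step 13: adding the pieces.** Let $E$ be one of the at most $(d-1)n$ components of $(\mathbb R/\mathbb Z)\setminus X_n$. For $x,x'\in X\cap E$ the angles $\theta_x,\theta_{x'}$ have distance $\le d^{-n}$ by (6), and $\phi(x)=R(\theta_x)$. Since $X$ is dense and $\phi$ is continuous, $\operatorname{diam}\phi(\overline E)\le C\sum_{m\ge n}1/\chi_{m+k}$. The sets $\phi(\overline E)$ cover $\partial U$, and consecutive ones around the circle share an endpoint. So any two points of $\partial U$ are joined by a chain of distinct pieces, each meeting the next, and by the triangle inequality $\operatorname{diam}\partial U$ is at most the sum of the diameters. Since $\sum_{m\ge n}1/\chi_{m+k}\le\sum_{m\ge n}1/\chi_m$, there is $C_0$ with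
$$0<\operatorname{diam}\partial U\le C_0\,n\sum_{m\ge n}\frac1{\chi_m(F)}\qquad(n\ge n_1). \tag{9}$$

## Growth $n^{3+\xi}$ excludes Siegel discs: Theorem 1

Condition $(*)$ concerns exact periods, while $\chi_N$ also involves points whose period is a proper divisor of $N$. The next lemma bridges this.

**Lemma 9.** If $b>0$, $C>0$ and $|(f^n)'(p)|\ge Cn^b$ for all $n$ and all repelling $p$ of exact period $n$, then there is $C_1>0$ with $\chi_N(f)\ge C_1N^b$ for all $N$.

*Proof.* Let $f^N(p)=p$ with $p$ repelling of exact period $n$, $N=nl$, $\lambda=|(f^n)'(p)|>1$. Then $|(f^N)'(p)|=\lambda^l$. Choose $n_*$ with $Cn_*^b\ge e^b$.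

If $n\ge n_*$, then $\lambda\ge Cn^b\ge e^b$, so
$$\lambda^l=\lambda\cdot\lambda^{l-1}\ge Cn^be^{b(l-1)}\ge Cn^bl^b=CN^b,$$
since $e^{l-1}\ge l$. If $n<n_*$, then $\lambda\ge\lambda_0$, where $\lambda_0>1$ is the minimum over the finitely many repelling cycles of period $<n_*$. Then $\lambda^l\ge\lambda_0^l\ge C_2(n_*l)^b\ge C_2N^b$ with $C_2=\inf_{l\ge1}\lambda_0^l(n_*l)^{-b}$. This infimum is positive because $\lambda_0^l(n_*l)^{-b}\to\infty$. Take $C_1=\min(C,C_2)$ (or $C_1=C$ if there are no such cycles). $\square$

**Proof of Theorem 1.** Assume $(*)$, and suppose $f$ has a Siegel disc $U$ of period $m_0$. By the fact given with the problem, $R$ extends continuously to the boundary, so (9) holds. By Lemma 9 with $b=3+\xi$, $\chi_m(F)=\chi_{m_0m}(f)\ge C_1(m_0m)^{3+\xi}\ge C_1m^{3+\xi}$. Hence, for $n\ge n_1$,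
$$0<\operatorname{diam}\partial U\le C_0C_1^{-1}\,n\sum_{m\ge n}m^{-3-\xi}\le C'\,n\cdot n^{-2-\xi}=C'n^{-1-\xi}.$$
The right side tends to $0$ as $n\to\infty$, a contradiction. $\blacksquare$

## Cycles with multipliers $O(n^2)$ near a Siegel boundary: Theorem 2

Now let $J(f)$ be connected and locally connected, with a Siegel disc $U$ of period $m_0$. By Carathéodory's theorem $R$ extends continuously. Nothing else was used for (9), so (9) holds.

**Inequality (3).** For $n\ge n_1$, (9) is (3) with $c=\operatorname{diam}\partial U/C_0$. For $n<n_1$, the left side of (3) is nonincreasing in $n$, so it is at least $c/n_1\ge(c/n_1)/n$. Replacing $c$ by $c/n_1$ gives (3) for all $n\ge1$.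

**Multipliers $O(n^2)$.** For each $n$ there is $m\ge n$ with $\chi_m(F)\le(2/c)m^2$. Otherwise
$$\sum_{m\ge n}\frac1{\chi_m}<\frac c2\sum_{m\ge n}\frac1{m^2}\le\frac c2\Bigl(\frac1{n^2}+\frac1n\Bigr)\le\frac cn,$$
contradicting (3). The infimum $\chi_m(F)$ is over a finite set, so when finite it is attained. With $M=m_0m$ and $A_0=\max(1,2/c)$, there are thus infinitely many $M$ and repelling $p$ with $f^M(p)=p$ and $|(f^M)'(p)|\le A_0M^2$.

Let $n$ be the exact $f$-period of such a $p$, $M=nl$, $\lambda=|(f^n)'(p)|$. The periods $n$ are unbounded along these $M$. Indeed, if they were all $\le P$, then $\lambda\ge\lambda_0>1$, the minimum over the finitely many repelling cycles of period $\le P$. Then $\lambda^l\ge\lambda_0^{M/P}$, which exceeds $A_0M^2$ for large $M$. Finally,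
$$\lambda=(\lambda^l)^{1/l}\le(A_0n^2l^2)^{1/l}\le A\,n^2,\qquad A=\sup_{l\ge1}(A_0l^2)^{1/l}<\infty,$$
since $n^{2/l}\le n^2$ and $(A_0l^2)^{1/l}\to1$.

If in addition $|(f^n)'(p)|\ge n^2\omega(n)$ held for all repelling $p$ of exact period $n$ with $\omega(n)\to\infty$, we would get $\omega(n)\le A$ for arbitrarily large $n$, which is impossible. So under that condition there is no Siegel disc.

**Localization.** The purpose is to see that the periodic points actually used spend almost all their time near the Siegel boundaries. Let $\mathcal N$ be a neighborhood of $\bigcup_{r<m_0}f^r(\partial U)$. By continuity there is a neighborhood $\mathcal N_0$ of $\partial U$ with $f^r(\mathcal N_0)\subset\mathcal N$ for $0\le r<m_0$. Since $\partial U$ is compact and $\varpi_s\to0$, there is $s\ge1$ such that the closed $\varpi_s$-neighborhood of $\partial U$ lies in $\mathcal N_0$.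

The point $p\in Q''$ of Step 9 has $F^k(p)\in Q_n(\theta)$. By Lemma 7, parts 1 and 3,
$$F^{k+i}(p)\in Q_{n-i}(d^i\theta)\subset\overline B(R(d^i\theta),\varpi_{n-i})\subset\mathcal N_0\qquad(0\le i\le n-s),$$
because $R(d^i\theta)\in\partial U$ and $\varpi_{n-i}\le\varpi_s$. Of the points $F^j(p)$, $0\le j<N=n+k$, those possibly outside $\mathcal N_0$ have $j<k$ or $j>n+k-s$, so there are at most $k+s$ of them. (If $n<s$, then $N<k+s$ and the bound is trivial.) Whenever $F^j(p)\in\mathcal N_0$, the points $f^{m_0j+r}(p)$, $0\le r<m_0$, lie in $\mathcal N$. So at most $q:=m_0(k+s)$ of the points $f^j(p)$, $0\le j<m_0N$, lie outside $\mathcal N$, and $q$ does not depend on $n$ or $\theta$.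

The infimum $\chi_N(F)=\chi_{m_0N}(f)$ entered the derivation of (9) only through the inequality $|H'(p)|\le1/\chi_N$ for these $p$. This inequality remains true if the infimum is restricted to points with at most $q$ of $p,f(p),\dots,f^{m_0N-1}(p)$ outside $\mathcal N$. So (9), and hence (3) for $n\ge n_1$, holds for the restricted infima. For $n<n_1$ it holds after decreasing $c$, exactly as before. $\blacksquare$
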